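# The congruence $c_7(np)\equiv c_7(n)\pmod{p^2}$ and the primes $p\equiv 0,1,2,4\pmod 7$

## 1. A sequence of level 7 and its congruences modulo $p$

Let $c(n)=c_7(n)$ be defined by $c(-1)=0$, $c(0)=1$ and
$$(n+1)^2c(n+1)=(26n^2+13n+2)\,c(n)+3(3n-1)(3n-2)\,c(n-1)\qquad(n\ge 0).\tag{1}$$
The first values $c(0),\dots,c(7)$ are
$$1,\quad 2,\quad 22,\quad 336,\quad 6006,\quad 117348,\quad 2428272,\quad 52303680 .$$
They are integers, although (1) asks us to divide by $(n+1)^2$ each time; we shall see why.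

Conjecture 9.3 of "Modular forms and two new integer sequences at level 7" says: the congruence $c(np)\equiv c(n)\pmod{p^2}$ holds for all $n\ge0$ if and only if "$p=0$ or the primes $p$ are congruent to 1, 2 or 4 modulo 7". Here "$p=0$" is read as $p\equiv0\pmod 7$, that is, $p=7$. Let us test $n=1$ by hand:
$$c(2)-c(1)=20=2^2\cdot5,\qquad c(3)-c(1)=334\equiv1\pmod 3,$$
$$c(5)-c(1)=117346\equiv1\pmod5,\qquad c(7)-c(1)=52303678=7^2\cdot1067422 .$$
So $2$ and $7$ survive this test, while $3$ and $5$ fail, and they fail already modulo $p$. This is the general pattern. Write $\chi(\cdot)=\left(\frac{\cdot}{7}\right)=\left(\frac{-7}{\cdot}\right)$, so that $\chi(p)=1$ exactly when $p\equiv1,2,4\pmod 7$.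

**Theorem A.** For a prime $p$: $c(np)\equiv c(n)\pmod{p^2}$ for all $n\ge0$ if and only if $p=7$ or $p\equiv1,2,4\pmod7$.

**Theorem B.**

1. If $p=7$ or $\chi(p)=1$, then $c(np)\equiv c(n)\pmod{p^{2+v_p(n)}}$ for all $n\ge1$. In particular $c(np^r)\equiv c(np^{r-1})\pmod{p^{r+1}}$ for $n\ge0$, $r\ge1$.
2. If $\chi(p)=-1$, then in $\mathbb F_p[[x]]$
$$\sum_{n\ge0}c(np)x^n\equiv\frac{1-\frac34x}{\sqrt{(1+x)(1-27x)}}\sum_{n\ge0}c(n)x^n .$$
Moreover $c(p)-c(1)\equiv\frac{49}4\not\equiv0\pmod p$, so the congruence already fails modulo $p$ at $n=1$.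
3. For $p=2$ and $p=7$ the modulus $p^2$ in Theorem A cannot be replaced by $p^3$.

The easy case is the family of primes with $\chi(p)=-1$, where we only have to work modulo $p$. We start there. The same computation gives the congruence modulo $p$ for all the other primes.

### Constant terms

**Definition.** For a Laurent series $g=\sum a_nq^n$ (finitely many negative exponents) put $CT[g]=a_0$, $\theta g=q\,dg/dq=\sum na_nq^n$, also written $g'$, and, for a fixed prime $p$, $Ug=\sum a_{pn}q^n$.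

For instance, if $p=2$ and $g=q^{-2}+5+3q+4q^2$, then $CT[g]=5$, $\theta g=-2q^{-2}+3q+8q^2$ and $Ug=q^{-1}+5+4q$. Two rules are immediate:
$$CT[\theta g]=0,\qquad CT[f(q)\,g(q^p)]=CT[(Uf)\,g];\tag{2}$$
in the second, both sides equal $\sum_n a_{pn}b_{-n}$ if $f=\sum a_nq^n$ and $g=\sum b_nq^n$. We also use that, for a Laurent series with integer coefficients,
$$g(q)^p\equiv g(q^p)\pmod p.\tag{3}$$

Suppose $x\in q+q^2\mathbb Z[[q]]$. For any commutative ring $R$ we have $R[[q]]=R[[x]]$, and every Laurent series $g$ in $q$ over $R$ can be expanded in $x$; write $[x^n]g$ for its coefficients. Put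
$$A=\frac{\theta x}{x}\in1+q\mathbb Z[[q]],\qquad \theta_x=x\frac{d}{dx},\qquad\text{so that }\theta=A\,\theta_x .$$
Then
$$[x^n]g=CT[g\,A\,x^{-n}].\tag{4}$$
To see this, expand $g$ in powers of $x$. Powers $x^m$ with $m>n$ contribute no constant term on the right, and there are finitely many others, so by linearity it is enough that $CT[Ax^m]$ is $1$ for $m=0$ and $0$ for $m\ne0$. The first holds since $A=1+O(q)$. For the second, $mAx^m=\theta(x^m)$, so $m\cdot CT[Ax^m]=0$ in $\mathbb Z$, hence $CT[Ax^m]=0$. These are identities between integers, so they hold over every $R$.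

### Two facts, and the proof modulo $p$

Let
$$e(n)=\sum_{d\mid n}\chi(d)d^2,\qquad e'(n)=\sum_{d\mid n}\chi(n/d)d^2,\qquad E'=\sum_{n\ge1}e'(n)q^n=q+5q^2+\cdots .$$
I use two facts now; both are proved in Section 2.

**Fact I.** There are $x=q-9q^2+\cdots\in q+q^2\mathbb Z[[q]]$ and $z=1+2q+4q^2+\cdots\in\mathbb Z[[q]]$ with $z=\sum_{n\ge0}c(n)x^n$.

**Fact II.** The series $F:=zA=\sum f_nq^n\in\mathbb Z[[q]]$ has $f_0=1$ and
$$f_n=-\tfrac78\big(e(n)+7e'(n)\big)\qquad(n\ge1).\tag{5}$$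

By Fact I and (4), $c(n)=[x^n]z=CT[F\,x^{-n}]$. As a check: $F=1-7q-35q^2-\cdots$, and it will turn out that $x^{-1}=q^{-1}+9+51q+\cdots$. So $CT[Fx^{-1}]=9-7=2=c(1)$; from $x^{-2}=q^{-2}+18q^{-1}+183+\cdots$ we get $CT[Fx^{-2}]=183-126-35=22=c(2)$.

**How $U$ acts on $F$.** The functions $e,e'$ are multiplicative (they are Dirichlet convolutions of completely multiplicative functions). Let $n=p^am$ with $p\nmid m$, $a\ge 0$.

* If $\chi(p)=1$, then $e(n)=e(m)\sum_{i\le a}p^{2i}$, and the same with $e'$. So $f_n=f_m\sum_{i\le a}p^{2i}$ and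
$$f_{pn}-f_n=p^{2a+2}f_m=p^2n^2\cdot\frac{f_m}{m^2}.\tag{6}$$
* If $p=7$, only divisors prime to $7$ count in $e$, so $e(7n)=e(n)$. In $e'$ only $d$ with $7\nmid n/d$ count, so $e'(7n)=49e'(n)$. Hence
$$f_{7n}-f_n=-\tfrac78\cdot7\cdot48\,e'(n)=-6\cdot49\,e'(n).\tag{7}$$
* If $\chi(p)=-1$, then $e(n)=e(m)\sum_{i\le a}(-p^2)^i\equiv e(m)$ and $e'(n)=e'(m)\sum_{i\le a}(-1)^{a-i}p^{2i}\equiv(-1)^ae'(m)\pmod p$. So $e(pn)\equiv e(n)$ and $e'(pn)\equiv-e'(n)$. Here $p\equiv3,5,6\pmod7$, so $p$ is odd and $\neq7$, and (5) gives $f_{pn}-f_n\equiv\frac{49}4e'(n)\pmod p$.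

Thus $UF\equiv F\pmod{p^2}$ if $p=7$ or $\chi(p)=1$, and $UF\equiv F+\frac{49}4E'\pmod p$ if $\chi(p)=-1$.

**Proposition 1.** If $p=7$ or $\chi(p)=1$, then $c(np)\equiv c(n)\pmod p$ for all $n\ge0$. If $\chi(p)=-1$, then for all $n\ge0$
$$c(np)\equiv c(n)+\tfrac{49}4\,CT[E'x^{-n}]\pmod p,\tag{8}$$
and $c(p)-c(1)\equiv\frac{49}4\not\equiv0\pmod p$.

*Proof.* By (3), $x^{-np}\equiv x(q^p)^{-n}\pmod p$. So, by (2),
$$c(np)=CT[F\,x^{-np}]\equiv CT[F\,x(q^p)^{-n}]=CT[(UF)\,x^{-n}]\pmod p .$$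
Insert the value of $UF$ modulo $p$ and use $CT[Fx^{-n}]=c(n)$. For $n=1$, $E'x^{-1}=(q+\cdots)(q^{-1}+\cdots)$ has constant term $1$; and $49/4\not\equiv0$ because $p\ne7$. $\square$

So the "only if" half of Theorem A is done, up to the two facts.

### What changes modulo $p^2$

Let $p=7$ or $\chi(p)=1$. The relation $UF\equiv F$ already holds modulo $p^2$. The only loss is in replacing $x^p$ by $x(q^p)$. By (3), and since $x(q^p)\in q^p(1+q\mathbb Z[[q]])$, there is a series $u$ with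
$$x(q)^p=x(q^p)\,(1+pu),\qquad u\in q\,\mathbb Z[[q]].\tag{9}$$
Then $x^{-np}=x(q^p)^{-n}(1+pu)^{-n}\equiv x(q^p)^{-n}(1-npu)\pmod{p^2}$, so
$$c(np)\equiv CT[(UF)x^{-n}]-np\,CT[Fu\,x(q^p)^{-n}]\pmod{p^2}.$$
The first term is $\equiv c(n)\pmod{p^2}$. In the second we need the constant term only modulo $p$. There $x(q^p)\equiv x^p$ and $F=zA$, so by (4)
$$CT[Fu\,x(q^p)^{-n}]\equiv[x^{np}](zu)\pmod p,\qquad c(np)\equiv c(n)-np\,[x^{np}](zu)\pmod{p^2}.\tag{10}$$
So Theorem A for these primes is equivalent to one statement about the error series $u$: the coefficients $[x^{np}](zu)$ with $p\nmid n$ vanish modulo $p$. Before we attack it, we pay the debt of the two facts.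

## 2. The dictionary between $c(n)$ and modular forms on $\Gamma_0(7)$

Let $q=e^{2\pi i\tau}$, $\tau\in\mathbb H$, so $\theta=\frac1{2\pi i}\frac d{d\tau}$. Write $\eta_m=\eta(m\tau)$ and $W=\begin{pmatrix}0&-1\\7&0\end{pmatrix}$, so $W\tau=-1/(7\tau)$. $W$ normalizes $\Gamma_0(7)$, and $W^2$ acts trivially on $\mathbb H$. Let $\Gamma$ be the group of transformations of $\mathbb H$ generated by $\Gamma_0(7)$ and $W$. Define
$$z=\sum_{j,k\in\mathbb Z}q^{j^2+jk+2k^2}=1+2q+4q^2+0q^3+\cdots,$$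
$$D=\eta_1^3\eta_7^3=q-3q^2+0q^3+\cdots,\qquad h=(\eta_7/\eta_1)^4,\qquad \frac1h=q^{-1}(1-4q+2q^2+\cdots).$$

**Textbook facts.** The theta series $z$ of a binary form of discriminant $-7$ lies in $M_1(\Gamma_0(7),\chi)$. By the standard criterion for eta quotients, $D\in S_3(\Gamma_0(7),\chi)$ and $h$ is $\Gamma_0(7)$-invariant. As $\eta$ has no zeros on $\mathbb H$, neither $D$ nor $h$ has zeros or poles there. The inversion formula $\eta(-1/\tau)=\sqrt{\tau/i}\,\eta(\tau)$ gives $\eta(W\tau)=\sqrt{7\tau/i}\,\eta_7(\tau)$ and $\eta_7(W\tau)=\sqrt{\tau/i}\,\eta_1(\tau)$. The inversion formula for theta series, for the Gram matrix $\begin{pmatrix}2&1\\1&4\end{pmatrix}$ of determinant $7$, reads $z(-1/\tau)=\frac{\tau}{i\sqrt7}z(\tau/7)$: the inverse matrix belongs to the form $\frac17(2j^2-jk+k^2)$, which is $\frac17$ times our form evaluated at $(k,-j)$. Hence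
$$z(W\tau)=\tfrac{\sqrt7\,\tau}i\,z(\tau),\qquad D(W\tau)=\Big(\tfrac{\sqrt7\,\tau}i\Big)^3D(\tau),\qquad h(W\tau)=\frac1{49\,h(\tau)}.\tag{11}$$

The curve $X_0(7)$ has two cusps, $\infty$ and $0$, swapped by $W$. The order at $0$ of a $\Gamma_0(7)$-invariant function $\varphi$ is the order in $q$ of $\varphi\circ W$. For example, $h$ has order $1$ at $\infty$ and, by (11), order $-1$ at $0$. It has no other zeros or poles, so it is a map of degree one: $h:X_0(7)\cong\mathbb P^1$, with $\infty\mapsto0$ and $0\mapsto\infty$. A function on $\mathbb P^1$ with poles only at $h=0$ and $h=\infty$ is a Laurent polynomial in $h$. Hence: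

> (12) A $\Gamma_0(7)$-invariant function, holomorphic on $\mathbb H$, of order $\ge-a$ at $\infty$ and $\ge-b$ at $0$, lies in the span of the $h^j$, $-a\le j\le b$.

**Step 1: $h'/h=z^2$.** This is the derivative formula on which all later differentiation rests. Both sides are in $M_2(\Gamma_0(7))$ with constant term $1$. Differentiating $\log h(W\tau)=-\log49-\log h(\tau)$, with $d(W\tau)/d\tau=1/(7\tau^2)$, gives $(h'/h)(W\tau)=-7\tau^2(h'/h)(\tau)$; by (11), $z^2$ satisfies the same law. The difference vanishes at $\infty$, hence also at $0$, so it lies in $S_2(\Gamma_0(7))$, which is $0$ because the genus is $0$. So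
$$h'/h=z^2.\tag{13}$$

**Step 2: the functions $y$ and $x$.** We define the variable $x$ of Fact I. The function $z^3/D$ is $\Gamma_0(7)$-invariant, $W$-invariant by (11), holomorphic on $\mathbb H$, with a simple pole at each cusp. By (12) it equals $\alpha/h+\beta+\gamma h$. Now $z^3=1+6q+24q^2+\cdots$ and $1/D=q^{-1}(1+3q+9q^2+\cdots)$, so $z^3/D=q^{-1}+9+51q+\cdots$. Comparing with $1/h=q^{-1}-4+2q+\cdots$ and $h=q+\cdots$ gives $\alpha=1$, $\beta=13$, $\gamma=49$:
$$y:=\frac{z^3}D=\frac1h+13+49h,\qquad x:=\frac1y=\frac D{z^3}=\frac h{1+13h+49h^2}=q-9q^2+\cdots\in q+q^2\mathbb Z[[q]].\tag{14}$$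
Note that $y$ is $\Gamma$-invariant, while $h$ is only $\Gamma_0(7)$-invariant.

**Step 3: the derivative of $x$.** We compute $A=\theta x/x$. By (13), $\theta y=hz^2(49-h^{-2})=z^2(49h-1/h)$, so
$$A=-\frac{\theta y}y=z^2w,\qquad w:=\frac{1-49h^2}{1+13h+49h^2}=\frac{1/h-49h}{y}.$$
Since $\frac{1+49h^2}{1+13h+49h^2}=1-13x$ and $(1-49h^2)^2=(1+49h^2)^2-196h^2$,
$$w^2=(1-13x)^2-196x^2=1-26x-27x^2=(1+x)(1-27x).\tag{15}$$
Both $A$ and $w$ are in $1+q\mathbb Z[[q]]=1+x\mathbb Z[[x]]$.

**Step 4: $z=\sum c(n)x^n$.** We show that $z$, as a function of $x$, satisfies the differential equation encoded by (1). Put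
$$K=zz''-2z'^2=-z^3\,(1/z)'' .$$

*Modularity of $K$.* Let $\varphi$ be meromorphic on $\mathbb H$, $g=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in GL_2^+(\mathbb R)$ and $\psi(\tau)=(c\tau+d)\varphi(g\tau)$. Since $d(g\tau)/d\tau=\det g/(c\tau+d)^2$,
$$\psi_\tau=c\,\varphi(g\tau)+\frac{\det g}{c\tau+d}\varphi_\tau(g\tau),\qquad\psi_{\tau\tau}=\frac{(\det g)^2}{(c\tau+d)^3}\varphi_{\tau\tau}(g\tau),$$
because the two terms $\pm\frac{c\det g}{(c\tau+d)^2}\varphi_\tau(g\tau)$ cancel in $\psi_{\tau\tau}$. Take $\varphi=1/z$. For $g\in\Gamma_0(7)$ we have $\psi=\chi(d)/z$, so $(1/z)''$ transforms with weight $3$ and character $\chi$. Hence $K$ transforms with weight $6$ and character $\chi^3\chi=1$. For $g=W$, $\psi=7\tau/z(W\tau)$ is a constant multiple of $1/z$ by (11), so $(1/z)''(W\tau)$ is a constant times $\tau^3(1/z)''(\tau)$, and $K(W\tau)=C\tau^6K(\tau)$ with a constant $C\neq0$. Finally, $K$ is holomorphic on $\mathbb H$ by its first expression, and $K=O(q)$.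

*Identification of $K$.* The function $K/D^2$ is $\Gamma_0(7)$-invariant, holomorphic on $\mathbb H$, with at most a simple pole at $\infty$, and, by the behavior under $W$, also at $0$. By (12), $K$ is in the span of $D^2/h=q+\cdots$, $D^2=q^2+\cdots$ and $D^2h=q^3+\cdots$, so it is determined by its coefficients of $q,q^2,q^3$. The form $2z^3D+6D^2=D^2(2y+6)$ lies in the same span. From $z'=2q+8q^2+0q^3+\cdots$ and $z''=2q+16q^2+0q^3+\cdots$,
$$K=(2q+20q^2+40q^3)-2(4q^2+32q^3)+\cdots=2q+12q^2-24q^3+\cdots,$$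
$$2z^3D+6D^2=2(q+3q^2+6q^3)+6(q^2-6q^3)+\cdots=2q+12q^2-24q^3+\cdots .$$
So $K=2z^3D+6D^2=z^6(2x+6x^2)$, using $D=z^3x$.

*The differential equation.* Let $\partial=w\theta_x$. Since $\theta=A\theta_x=z^2w\theta_x$, also $\partial=z^{-2}\theta$, so
$$\partial^2z=z^{-2}(z^{-2}z')'=\frac{zz''-2z'^2}{z^5}=(2x+6x^2)z .$$
On the other hand $\partial^2=w^2\theta_x^2+\frac12\theta_x(w^2)\theta_x$. With (15) this gives
$$(1-26x-27x^2)\theta_x^2z-(13x+27x^2)\theta_xz-(2x+6x^2)z=0.\tag{16}$$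
Write $z=\sum a_nx^n$. The coefficient of $x^{n+1}$ in (16) says
$$(n+1)^2a_{n+1}=(26n^2+13n+2)a_n+\big(27(n-1)^2+27(n-1)+6\big)a_{n-1},$$
and $27(n-1)^2+27(n-1)+6=3(9n^2-9n+2)=3(3n-1)(3n-2)$. This is (1), with $a_{-1}=0$, $a_0=1$. So $a_n=c(n)$. This proves Fact I, and also that all $c(n)$ are integers, because $z\in\mathbb Z[[q]]=\mathbb Z[[x]]$.

**Step 5: $F$ is an Eisenstein series.** We prove Fact II. We have
$$F=zA=z^3w=Dy\cdot\frac{1/h-49h}y=\frac Dh-49Dh=1-7q-35q^2+\cdots .$$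
If $g\in M_3(\Gamma_0(7),\chi)$, then $g/D$ is invariant with at most simple poles at the cusps. By (12), $g$ is in the span of $D/h=1+\cdots$, $D=q+\cdots$, $Dh=q^2+\cdots$, so $g$ is determined by its coefficients of $q^0,q^1,q^2$. All combinations of these three series are in $M_3(\Gamma_0(7),\chi)$; in particular $F$ is.

By Theorem 4.5.1 of Diamond–Shurman, $L(-2,\chi)+2\sum e(n)q^n$ and $2\sum e'(n)q^n$ lie in $M_3(\Gamma_0(7),\chi)$. With $B_3(t)=t^3-\frac32t^2+\frac12t$ and $\sum\chi(a)a^3=-295$, $\sum\chi(a)a^2=-49$, $\sum\chi(a)a=-7$ (sums over $1\le a\le6$),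
$$B_{3,\chi}=49\sum_{a=1}^6\chi(a)B_3(a/7)=49\Big(-\tfrac{295}{343}+\tfrac32-\tfrac12\Big)=\tfrac{48}7,\qquad L(-2,\chi)=-\tfrac13B_{3,\chi}=-\tfrac{16}7 .$$
So $E=1-\frac78\sum_{n\ge1}e(n)q^n=1-\frac78q-\frac{35}8q^2-\cdots$ and $E'=q+5q^2+\cdots$ are in $M_3(\Gamma_0(7),\chi)$. Comparing three coefficients,
$$F=E-\tfrac{49}8E',\qquad E'=D+8Dh.\tag{17}$$
(For $F$: $1$; $-\frac78-\frac{49}8=-7$; $-\frac{35}8-\frac{245}8=-35$. For $E'$: $0$; $1$; $-3+8=5$.) The first identity is (5). Facts I and II are proved, and Proposition 1 with them.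

**Step 6: an integrality principle.** It converts invariance into polynomials with good coefficients.

> (18) Let $\varphi$ be $\Gamma$-invariant, holomorphic on $\mathbb H$, with $q$-expansion in $R((q))$, where $R\subset\mathbb C$ is a subring. Then $\varphi$ is a polynomial in $y$ with coefficients in $R$, of degree at most the pole order of $\varphi$ at $\infty$.

Indeed, $y=q^{-1}+\cdots\in\mathbb Z((q))$. Subtract $R$-multiples of powers of $y$ until the expansion lies in $qR[[q]]$. The result vanishes at $\infty$, and by $W$-invariance at $0$, so by (12) it is a constant, namely $0$.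

### The generating function for $\chi(p)=-1$

We can now finish Theorem B, part 2. By (4), $CT[E'x^{-n}]=[x^n](E'/A)$. By (17) and $D/z^2=xz$,
$$\frac{E'}A=\frac{D(1+8h)}{z^2w}=\frac{xz(1+8h)}w .$$
Put $B=1+13h+49h^2$, so $x=h/B$. The formulas of Step 3 read $\frac1B+49xh=1-13x$ and $\frac1B-49xh=w$. Hence $49xh=\frac12(1-13x-w)$ and $49x(1+8h)=49x+4(1-13x-w)=4-3x-4w$. So (8) gives, modulo $p$,
$$\sum_{n\ge 0}c(np)x^n\equiv z+\frac{49}4\cdot\frac{xz(1+8h)}w=z+\frac{z(4-3x-4w)}{4w}=\frac{(1-\frac34x)z}w,$$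
and $w=\sqrt{(1+x)(1-27x)}$ with constant term $1$. The statement on $c(p)-c(1)$ is in Proposition 1. Part 2 is proved.

As a check take $p=3$: the factor is $(1+x)^{-1/2}=1+x+0x^2+\cdots$ modulo $3$, which predicts $c(3)\equiv c(1)+1=3\equiv0$ and $c(6)\equiv c(2)+c(1)=24\equiv0$; indeed $336$ and $2428272$ are divisible by $3$.

## 3. The error series $u$ and the blind spot of $\theta_x$

From now on $p=7$ or $\chi(p)=1$; by (10) we must show $[x^{np}](zu)\equiv0\pmod p$. The natural attempt is to differentiate (9), since logarithmic derivatives turn the $p$-th power into a factor $p$. As $\theta\big(g(q^p)\big)=p(\theta g)(q^p)$,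
$$pA(q)-pA(q^p)=\frac{p\,\theta u}{1+pu},\qquad\text{hence}\qquad\theta u\equiv A-A^p\pmod p .$$
Dividing by the unit $A$ and using $\theta=A\theta_x$ and $A=z^2w$,
$$\theta_xu\equiv1-A^{p-1}=1-z^{2(p-1)}w^{p-1}\pmod p.\tag{19}$$

The formula is explicit, but $\theta_x(x^{jp})=jp\,x^{jp}\equiv0$: equation (19) determines the coefficient of $x^k$ in $u$ for $p\nmid k$ and says nothing when $p\mid k$. And those are the coefficients we need. The case $p=2$ shows it in pure form. There $z\equiv1\pmod2$ (pair $(j,k)$ with $(-j,-k)$ in the theta series), and $w^2\equiv(1+x)^2$ gives $w\equiv1+x$. So (19) reads $\theta_xu\equiv x$, that is, $u\equiv x+g(x^2)$ with $g$ unknown, and $[x^{2n}](zu)\equiv[x^{2n}]u=[x^n]g$. We want $g=0$, and the derivative sees nothing of $g$.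

What would help is a bound on degrees. If $u$ were known to be a polynomial in $x$ of degree less than $p$, without constant term, there would be no exponent divisible by $p$ left to worry about. The right form of this wish takes the factor $z$ into account.

**Lemma 2.** Let $p=7$ or $\chi(p)=1$. Assume

* (b) $z^{1-p}\equiv P(x)\pmod p$ with $P\in\mathbb F_p[x]$;
* (c) in $Pu\in\mathbb F_p[[x]]$ the coefficients of $x^{jp}$, $j\ge0$, all vanish.

Then $CT[Fu\,x(q^p)^{-n}]\equiv0\pmod p$ and $c(np)\equiv c(n)\pmod{p^2}$ for all $n\ge0$.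

*Proof.* By (10) it is enough that $[x^{np}](zu)\equiv0$. By (b) and (3), used in the variable $x$, $z\equiv Pz^p\equiv P\sum_jc(j)x^{jp}\pmod p$. So $[x^{np}](zu)\equiv\sum_jc(j)\,[x^{(n-j)p}](Pu)=0$ by (c). $\square$

(The property $UF\equiv F\pmod{p^2}$, which went into (10), was shown in (6) and (7).)

If $\deg P<p$, then $P$ is simply the truncation of $z$: from $z\equiv P\cdot(1+O(x^p))$ we read off $P\equiv\sum_{n<p}c(n)x^n$. For $p=11$ it will turn out that $\deg P\le4$; the values $2,22,336,6006$ modulo $11$ are $2,0,6,0$, so $P=1+2x+6x^3$. As it should be, $c(5)$, $c(6)$ and $c(7)$ are divisible by $11$.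

## 4. The primes with $\chi(p)=1$: $u$ is a rational function of $x$

Here $p=2$ or $p\ge11$; in particular $p\ne3,7$.

### Condition (b): $z^{1-p}$ is a polynomial in $x$ modulo $p$

For $p=2$, $z\equiv1$ and $P=1$. Let $p\ge11$. The purpose is to find a $\Gamma$-invariant function congruent to $2z^{1-p}$, so that (18) applies. Let
$$\mathcal E=E_{p-1}=1-\frac{2(p-1)}{B_{p-1}}\sum_{n\ge1}\sigma_{p-2}(n)q^n\in1+p\,\mathbb Z_{(p)}[[q]]$$
be the level one Eisenstein series (the integrality is von Staudt–Clausen: $p$ divides the denominator of $B_{p-1}$). Put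
$$G_1=\frac{\mathcal E(\tau)}{z^{p-1}},\qquad G_2=\frac{\mathcal E(7\tau)}{z^{p-1}},\qquad G=G_1+(-7)^{(p-1)/2}G_2 .$$
Numerators and denominators have weight $p-1$ and trivial character on $\Gamma_0(7)$, so $G_1,G_2$ are $\Gamma_0(7)$-invariant. From $\mathcal E(-1/(7\tau))=(7\tau)^{p-1}\mathcal E(7\tau)$ and (11),
$$G_1\circ W=\frac{(7\tau)^{p-1}\mathcal E(7\tau)}{(\sqrt7\,\tau/i)^{p-1}z^{p-1}}=(i\sqrt7)^{p-1}G_2=(-7)^{(p-1)/2}G_2 .$$
Since $W$ acts as an involution, $(-7)^{(p-1)/2}G_2\circ W=G_1$, so $G\circ W=G$ and $G$ is $\Gamma$-invariant. Let $m=\lceil(p-1)/3\rceil$. Then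
$$Gy^m=\big(\mathcal E(\tau)+(-7)^{(p-1)/2}\mathcal E(7\tau)\big)\frac{z^{3m-(p-1)}}{D^m}$$
is holomorphic on $\mathbb H$, because $3m\ge p-1$ and $D$ has no zeros, and its pole order at $\infty$ is at most $m$. By (18) with $R=\mathbb Z_{(p)}$ it is a polynomial in $y$ of degree $\le m$ over $\mathbb Z_{(p)}$. Multiplying by $x^m=y^{-m}$, $G$ is a polynomial in $x$ of degree $\le m$ over $\mathbb Z_{(p)}$. Modulo $p$, both $\mathcal E(\tau)$ and $\mathcal E(7\tau)$ are $1$ and $(-7)^{(p-1)/2}\equiv\left(\frac{-7}p\right)=\chi(p)=1$, so $G\equiv2z^{1-p}$. Hence (b) holds with $P=\frac12G\bmod p$, and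
$$\deg P\le m\le p-1,\qquad P(0)=1 .$$
This uses $\chi(p)=1$ in an essential way: for $\chi(p)=-1$ the same computation gives only $G\equiv0\pmod p$.

**Equation (19), rewritten.** Let $V=w^{p-1}\bmod p$. By (15), $V=(1-26x-27x^2)^{(p-1)/2}$ for odd $p$, and $V=1+x$ for $p=2$. So $V$ is a polynomial in $x$ of degree $\le p-1$, and (19) becomes
$$\theta_xu=1-\frac V{P^2}\quad\text{in }\mathbb F_p((x)).\tag{20}$$

### Condition (c), Step 1: a modular equation

The purpose is to show that $u\bmod p$ is a rational function of $x$ with known denominator. Let $M_p$ be the set of integral matrices $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ of determinant $p$ with $7\mid c$.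

*Representatives of $\Gamma_0(7)\backslash M_p$ are* $m_\infty=\begin{pmatrix}p&0\\0&1\end{pmatrix}$ and $m_j=\begin{pmatrix}1&j\\0&p\end{pmatrix}$, $0\le j<p$. Take a matrix in $M_p$ and let $g=\gcd(a,c)$; it divides $p$, so it is prime to $7$. Write $a=ga_1$, $c=gc_1$; then $7\mid c_1$. Choose $r,t$ with $ra_1+tc_1=1$. Then $\begin{pmatrix}r&t\\-c_1&a_1\end{pmatrix}\in\Gamma_0(7)$, and multiplying by it on the left gives $\begin{pmatrix}g&*\\0&p/g\end{pmatrix}$ with $g\in\{1,p\}$. A left translation $\begin{pmatrix}1&n\\0&1\end{pmatrix}$ changes $*$ by $np/g$, which brings us to $m_\infty$ or to some $m_j$. Left multiplication by $\Gamma_0(7)$ preserves the gcd of the first column, so $m_\infty$ is not equivalent to any $m_j$; and $m_{j'}m_j^{-1}=\begin{pmatrix}1&(j'-j)/p\\0&1\end{pmatrix}$ is integral only for $j=j'$.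

*The functions $y\circ m_i$ are permuted by $\Gamma$.* Each $y\circ m_i$ depends only on the coset $\Gamma_0(7)m_i$. Right multiplication by $\Gamma_0(7)$ maps $M_p$ to itself and permutes the cosets. Moreover
$$W^{-1}\begin{pmatrix}a&b\\c&d\end{pmatrix}W=\begin{pmatrix}d&-c/7\\-7b&a\end{pmatrix},$$
so $W^{-1}M_pW\subset M_p$, with equality because $W^2$ is scalar. As $W$ normalizes $\Gamma_0(7)$, conjugation permutes the cosets. Since $y\circ W=y$, we have $y\circ m_i\circ W=y\circ W\circ(W^{-1}m_iW)=y\circ(W^{-1}m_iW)$.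

*The polynomial $\Phi$.* Therefore the elementary symmetric functions of the $y\circ m_i$ are $\Gamma$-invariant and holomorphic on $\mathbb H$. We have $y(m_\infty\tau)=y(q^p)$ and $y(m_j\tau)=y(\zeta_p^jq^{1/p})$ with $\zeta_p=e^{2\pi i/p}$. So these functions have expansions in $q^{1/p}$ with coefficients in $\mathbb Z[\zeta_p]$, and only integral powers of $q$ occur by invariance under $\tau\mapsto\tau+1$. The automorphism $\zeta_p\mapsto\zeta_p^a$, applied to coefficients with $q^{1/p}$ fixed, permutes the series $y(m_j\tau)$, so the coefficients are in $\mathbb Q\cap\mathbb Z[\zeta_p]=\mathbb Z$. By (18) with $R=\mathbb Z$ there is $\Phi\in\mathbb Z[X,Y]$ with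
$$\Phi(y(\tau),Y)=\prod_i\big(Y-y(m_i\tau)\big).$$

*Reduction modulo $p$.* Modulo $1-\zeta_p$ all $y(m_j\tau)$ are $\equiv y(q^{1/p})$. So, with (3),
$$\Phi(y,Y)\equiv(Y-y(q^p))\,(Y-y(q^{1/p}))^p\equiv(Y-y^p)(Y^p-y).$$
The coefficients on both ends are integers and $(1-\zeta_p)\mathbb Z[\zeta_p]\cap\mathbb Z=p\mathbb Z$, so this is a congruence modulo $p$. The powers of $y=q^{-1}+\cdots$ have distinct leading terms with coefficient $1$, so a polynomial in $y$ whose $q$-expansion is divisible by $p$ has coefficients divisible by $p$. Hence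
$$\Phi(X,Y)=(Y-X^p)(Y^p-X)+pR(X,Y),\qquad R\in\mathbb Z[X,Y].\tag{21}$$

*Solving for $u$.* Write $y(q^p)=y^p+p\delta$ with $\delta\in\mathbb Z((q))$. Since $1+pu=x^p/x(q^p)=y(q^p)/y^p$, we have $u=\delta y^{-p}$. Now $Y=y(q^p)$ is a root of $\Phi(y,Y)$. Insert this in (21) and divide by $p$:
$$\delta\big((y^p+p\delta)^p-y\big)+R(y,y^p+p\delta)=0,\qquad\text{so}\qquad\delta\,(y^{p^2}-y)+R(y,y^p)\equiv0\pmod p .$$
Therefore, modulo $p$,
$$u=-\frac{R(y,y^p)}{y^p\,(y^{p^2}-y)}\in\mathbb F_p(y)=\mathbb F_p(x).\tag{22}$$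

### Which pole is dangerous

By (22), $u$ could have a pole of order up to $p+1$ at $y=0$, that is, at $x=\infty$. We want order less than $p$. Suppose the order is exactly $p+1$. Then $u=\beta x^{p+1}+\cdots$ near $x=\infty$ with $\beta\ne 0$, and $\theta_xu=(p+1)\beta x^{p+1}+\cdots$ still has a pole of order $p+1$. But by (20) the pole order of $\theta_xu$ at $\infty$ is at most $\deg V\le p-1$. So order $p+1$ is impossible. If the order is exactly $p$, this argument breaks down, because $\theta_x$ kills $x^p$. This is the blind spot again, reduced to one coefficient at one point: if $R(0,0)\equiv0$, then (22) shows $u=R_X(0,0)\,x^p+\cdots$ near $x=\infty$. So we must understand $\Phi(X,0)$ near $X=0$. The new information is that $y$ is a cube.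

### Condition (c), Step 2: $R(0,0)\equiv R_X(0,0)\equiv0\pmod p$

The purpose is to bound the pole order of $u$ at $x=\infty$ by $p-1$. By (21), $N(X):=\Phi(X,0)=X^{p+1}+pR(X,0)$. The function $s=z/(\eta_1\eta_7)$ is holomorphic on $\mathbb H$, and $s^3=z^3/D=y$. So
$$N(y(\tau))=\prod_i\big(-y(m_i\tau)\big)=(-1)^{p+1}S^3,\qquad S=\prod_is(m_i\tau)\ \text{ holomorphic on }\mathbb H.\tag{23}$$
The leading term of $N(y(\tau))$ is $(-1)^{p+1}q^{-p}\prod_{j=0}^{p-1}\zeta_p^{-j}q^{-1/p}=q^{-p-1}$: for odd $p$ the product of the $\zeta_p^{-j}$ is $1$, for $p=2$ it is $-1=(-1)^{p+1}$. Hence $N$ is monic of degree $p+1$.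

*Nonzero roots of $N$ have multiplicity divisible by $3$.* Let $a\ne0$ be a complex root of multiplicity $e$.

* There is $\tau_1\in\mathbb H$ with $y(\tau_1)=a$: the equation $49h^2+(13-a)h+1=0$ has a root different from $0$ and $\infty$, and $h$ takes this value on $\mathbb H$, because $h$ is bijective on $X_0(7)$ and only the cusps map to $0,\infty$.
* As $y(\tau_1)\ne0$ and $z^3=yD$, we have $z(\tau_1)\ne0$. So $\theta h=hz^2\ne0$ at $\tau_1$, and $h$ is a local coordinate there.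
* $dy/dh=49-h^{-2}$ has only simple zeros, since $d^2y/dh^2=2h^{-3}\ne0$. So $\mathrm{ord}_{\tau_1}(y-a)\in\{1,2\}$.

By (23), $e\cdot\mathrm{ord}_{\tau_1}(y-a)=\mathrm{ord}_{\tau_1}N(y(\tau))=3\,\mathrm{ord}_{\tau_1}S$, so $3\mid e$. Adding up multiplicities, the multiplicity $e_0\ge0$ of the root $0$ satisfies $e_0\equiv p+1\pmod3$. Recall $p\ne3$.

* If $p\equiv1\pmod3$, then $e_0\equiv2$, so $e_0\ge2$ and $N(0)=N'(0)=0$.
* If $p\equiv2\pmod3$, all multiplicities are divisible by $3$, so $N=g^3$ with $g$ monic. Conjugate roots have equal multiplicities, so $g\in\mathbb Q[X]$; its roots are algebraic integers, so $g\in\mathbb Z[X]$. From $g^3\equiv X^{p+1}\pmod p$ and unique factorization in $\mathbb F_p[X]$, $g\equiv X^{(p+1)/3}$, so $p\mid g(0)$. Hence $N(0)=g(0)^3$ and $N'(0)=3g(0)^2g'(0)$ are divisible by $p^2$.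

Since $N(0)=pR(0,0)$ and $N'(0)=pR_X(0,0)$, we get $R(0,0)\equiv R_X(0,0)\equiv0\pmod p$ in both cases. In $R(y,y^p)$ the second argument contributes only to degrees $\ge p\ge2$, so the constant and linear coefficients are $R(0,0)$ and $R_X(0,0)$, and
$$R(y,y^p)\bmod p\ \in\ y^2\,\mathbb F_p[y].\tag{24}$$

For $p=2$ one can see $N$ explicitly. It is $(X+g_0)^3$. With $t=q^{1/2}$, $y(t)y(-t)=(9+\cdots)^2-(t^{-1}+51t+\cdots)^2=-q^{-1}-21+O(q)$. So $N(y)=-y(q^2)y(t)y(-t)=q^{-3}+21q^{-2}+\cdots$, while $(y+g_0)^3=q^{-3}+3(9+g_0)q^{-2}+\cdots$. Hence $g_0=-2$, $N=(X-2)^3$, and $R(X,0)=\frac12(N-X^3)=-3X^2+6X-4\equiv X^2\pmod2$, in agreement with (24).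

### Condition (c), Step 3: $Pu$ is a polynomial of degree less than $p$

The purpose is to combine (20), (22) and (24). Consider $u$ as a rational function of $x=1/y$ over $\overline{\mathbb F}_p$.

* At $x=0$, $u$ is regular with $u(0)=0$, since $u\in q\mathbb F_p[[q]]=x\mathbb F_p[[x]]$.
* At $x=\infty$, that is $y=0$, the denominator in (22) has order $p+1$ and the numerator has order $\ge2$, so the pole order is at most $p-1$.
* Elsewhere poles are at most simple, since $y^{p^2}-y$ has derivative $-1$ and so only simple zeros.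

*No finite poles.* If $u$ has a pole at a finite $a\ne0$, it is simple, and $\theta_xu=x\,du/dx$ has a double pole at $a$. By (20), the double pole comes from $V/P^2$, so $P(a)=0$. Hence $Pu$ has no finite poles, and it is a polynomial in $x$.

*Degree.* Let $\ell\ge0$ be the pole order of $u$ at $\infty$. If $1\le\ell\le p-1$, then $p\nmid\ell$, so $\theta_xu$ has pole order exactly $\ell$ at $\infty$. By (20), $\ell\le\deg V-2\deg P\le p-1-2\deg P$, so $\deg(Pu)=\ell+\deg P\le p-1-\deg P\le p-1$. If $\ell=0$, then $\deg(Pu)\le\deg P\le p-1$.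

So $Pu$ is a polynomial of degree $\le p-1$ with constant term $P(0)u(0)=0$. No exponent $jp$ occurs in it, and (c) holds. By Lemma 2, $c(np)\equiv c(n)\pmod{p^2}$ for all $n\ge0$ whenever $\chi(p)=1$.

For $p=2$ we have $P=1$, $\deg u\le1$, $u(0)=0$ and $\theta_xu\equiv x$, hence
$$u\equiv x\pmod 2.\tag{25}$$
The unknown series $g(x^2)$ of Section 3 is zero.

## 5. The prime $p=7$: an explicit $u$

For $p=7$ the level is divisible by $p$ and the argument of Section 4 does not apply: the determinant-$7$ analogue of $M_p$ no longer has the same cosets. Instead we compute $u$ modulo $7$ completely.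

**Step 1: condition (b) and the derivative.** We make everything explicit in $h$ modulo $7$. We have $D/h=\eta_1^7/\eta_7=\prod(1-q^n)^7/(1-q^{7n})\equiv1\pmod7$. So $z^3=Dy=(D/h)(1+13h+49h^2)\equiv1-h$, and $x\equiv h/(1-h)$. Thus
$$h\equiv\frac x{1+x},\qquad1-h\equiv\frac1{1+x},\qquad z^3\equiv\frac1{1+x},\qquad z^{-6}\equiv P:=(1+x)^2\pmod 7 .$$
This is (b). By (15), $w^2\equiv1+2x+x^2=(1+x)^2$, so $w^6\equiv(1+x)^6$, and (19) gives
$$\theta_xu\equiv1-(1+x)^{-4}(1+x)^6=1-(1+x)^2=-2x-x^2\pmod7.\tag{26}$$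
Again the derivative does not see the coefficients of $x^7,x^{14},\dots$ in $u$. We need a degree bound.

**Step 2: a relation between $h(q)$ and $h(q^7)$ modulo $49$.** Its purpose is to make $u$ a polynomial in $x$ of degree at most $7$. Let $k=1/h$ and let $\sigma_1,\dots,\sigma_7$ be the elementary symmetric functions of $k\big(\frac{\tau+j}7\big)$, $0\le j\le6$.

*Invariance.* Let $M'$ be the set of integral $\begin{pmatrix}a&b\\c&d\end{pmatrix}$ of determinant $7$ with $7\mid c$ and $7\nmid a$. For such a matrix $7\mid ad$, so $7\mid d$. Multiplying by an element of $\Gamma_0(7)$ on the left or on the right multiplies $a$ modulo $7$ by a unit and keeps $7\mid c$, so $M'$ is stable under both. For an element of $M'$, $\gcd(a,c)$ divides $7$ and is prime to $7$, so $ra+tc=1$ for some integers $r,t$. Left multiplication by $\begin{pmatrix}r&t\\-c&a\end{pmatrix}\in\Gamma_0(7)$ gives $\begin{pmatrix}1&*\\0&7\end{pmatrix}$, and a translation brings it to some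 $\begin{pmatrix}1&j\\0&7\end{pmatrix}$ with $0\le j\le6$. These seven are inequivalent, since $\begin{pmatrix}1&j'\\0&7\end{pmatrix}\begin{pmatrix}1&j\\0&7\end{pmatrix}^{-1}=\begin{pmatrix}1&(j'-j)/7\\0&1\end{pmatrix}$. So they represent $\Gamma_0(7)\backslash M'$, right multiplication by $\Gamma_0(7)$ permutes the functions $k\big(\frac{\tau+j}7\big)$, and the $\sigma_i$ are $\Gamma_0(7)$-invariant and holomorphic on $\mathbb H$. As in Section 4, translation invariance and Galois invariance give expansions in $\mathbb Z((q))$.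

*At $\infty$.* $k\big(\frac{\tau+j}7\big)=\zeta_7^{-j}q^{-1/7}+\cdots$. So $\sigma_i$ has order $\ge-i/7$, hence $\ge0$ for $1\le i\le6$, and $\sigma_7$ has leading term $q^{-1}\prod_j\zeta_7^{-j}=q^{-1}$.

*At $0$.* For $j=0$, by (11), $k(W\tau/7)=k\big(-\tfrac1{49\tau}\big)=k\big(W(7\tau)\big)=49\,h(7\tau)$. For $j\neq0$ choose $\gamma=\begin{pmatrix}j&b\\7&d\end{pmatrix}\in\Gamma_0(7)$, possible since $7\nmid j$. Then
$$\begin{pmatrix}1&j\\0&7\end{pmatrix}W=\begin{pmatrix}7j&-1\\49&0\end{pmatrix},\qquad\gamma^{-1}\begin{pmatrix}7j&-1\\49&0\end{pmatrix}=\begin{pmatrix}d&-b\\-7&j\end{pmatrix}\begin{pmatrix}7j&-1\\49&0\end{pmatrix}=\begin{pmatrix}7&-d\\0&7\end{pmatrix},$$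
using $jd-7b=1$. So $k\big(\frac{W\tau+j}7\big)=k(\tau-\frac d7)$, with order $-1$ and coefficients in $\mathbb Z[\zeta_7]$. Hence all $\sigma_i\circ W$ have coefficients in $\mathbb Z[\zeta_7]$ and order $\ge-6$, and $\sigma_7\circ W$ has order $7-6=1$.

*Conclusion from (12).* The function $\sigma_7$ has order $-1$ at $\infty$ and $1$ at $0$, so it is a multiple of $1/h$, and its leading term gives $\sigma_7=k$. For $1\le i\le6$, $\sigma_i=\sum_{m=0}^6a_{i,m}h^m$, with $a_{i,m}\in\mathbb Z$ because $\sigma_i\in\mathbb Z[[q]]$ and $h=q+\cdots$. Moreover $\sigma_i\circ W=\sum_ma_{i,m}49^{-m}k^m$ has coefficients in $\mathbb Z[\zeta_7]$, and $k=q^{-1}+\cdots\in\mathbb Z((q))$. Reading off leading coefficients, from $m=6$ downward, gives $49^{-m}a_{i,m}\in\mathbb Q\cap\mathbb Z[\zeta_7]=\mathbb Z$. So $49^m\mid a_{i,m}$, and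
$$\sigma_i\equiv a_i:=a_{i,0}\pmod{49}\qquad(1\le i\le6).$$
Modulo $1-\zeta_7$, $\prod_j\big(Y-k(\tfrac{\tau+j}7)\big)\equiv(Y-k(q^{1/7}))^7\equiv Y^7-k$. So $\sigma_i\equiv0$ for $1\le i\le6$, and the integers $a_i$ are divisible by $7$.

*The relation.* Replace $\tau$ by $7\tau$. Then $Y=k(\tau)$ is a root of the polynomial (from $j=0$), and $\sigma_7(7\tau)=k(q^7)$, so
$$k(q^7)=k^7+\sum_{i=1}^6(-1)^i\sigma_i(7\tau)k^{7-i}\equiv k^7+\sum_{i=1}^6(-1)^ia_ik^{7-i}\pmod{49}.$$
Dividing by $k^7$,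
$$\frac{h^7}{h(q^7)}\equiv1+7\lambda(h)\pmod{49},\qquad\lambda\in\mathbb Z[h],\ \deg\lambda\le6,\ \lambda(0)=0.\tag{27}$$

**Step 3: $\lambda$ modulo $7$.** Here the degree bound beats the blind spot. Take logarithmic derivatives in (27), using (13): $7z^2-7z^2(q^7)\equiv7\,\theta\lambda\pmod{49}$, so $\theta\lambda\equiv z^2-z^{14}\pmod7$. Since $\theta\lambda=z^2\,h\,\frac{d\lambda}{dh}$,
$$h\frac{d\lambda}{dh}\equiv1-z^{12}\equiv1-(1-h)^4=4h-6h^2+4h^3-h^4\pmod7 .$$
As $\deg\lambda\le6$ and $\lambda(0)=0$, all coefficients of $\lambda$ modulo $7$ are determined: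
$$\lambda\equiv4h-3h^2+\tfrac43h^3-\tfrac14h^4,\qquad\lambda(1)\equiv\tfrac{25}{12}\equiv\tfrac45\equiv-2\pmod7.$$

**Step 4: computation of $u$.** Let $H=h(q^7)\equiv h^7(1-7\lambda)\pmod{49}$. If two series agree modulo $7$, their seventh powers agree modulo $49$; so $(1+13h+49h^2)^7\equiv(1-h)^7\pmod{49}$. Also $13H\equiv13h^7-91h^7\lambda\equiv13h^7+7h^7\lambda\pmod{49}$. From
$$1+7u=\frac{x^7}{x(q^7)}=\frac{h^7}H\cdot\frac{1+13H+49H^2}{(1+13h+49h^2)^7}$$
we get, modulo $49$,
$$(1+7u)(1-h)^7\equiv(1+7\lambda)(1+13h^7+7h^7\lambda)\equiv1+13h^7+7\lambda+98h^7\lambda\equiv1+13h^7+7\lambda .$$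
Write $(1-h)^7=1-h^7+7\kappa(h)$ with $\kappa\in\mathbb Z[h]$ of degree $\le6$; putting $h=1$ shows $\kappa(1)=0$. Subtract and divide by $7$:
$$u\,(1-h)^7\equiv2h^7+\lambda(h)-\kappa(h)\pmod7,\qquad u\equiv(1+x)^7\Big[2h^7+\lambda(h)-\kappa(h)\Big]_{h=x/(1+x)} .$$
Since $(1+x)^7h^i=x^i(1+x)^{7-i}$, this is a polynomial in $x$ of degree $\le7$, and its coefficient of $x^7$ is the sum of the coefficients of the bracket, namely $2+\lambda(1)-\kappa(1)\equiv2-2-0=0$. So $\deg u\le6$, $u(0)=0$, and (26) forces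
$$u\equiv-2x-\tfrac12x^2\pmod7 .$$
Now $Pu=(1+x)^2u$ has degree $4<7$ and constant term $0$, so (c) holds. Lemma 2 gives $c(7n)\equiv c(n)\pmod{49}$ for all $n\ge0$.

Proposition 1, Section 4 and Section 5 together prove Theorem A. $\blacksquare$

## 6. Higher powers of $p$ in $n$, and the exponent at $p=2$ and $p=7$

We prove parts 1 and 3 of Theorem B. Let $n\ge1$ and $p=7$ or $\chi(p)=1$. We run the computation of Section 1 again, keeping track of factors of $n$.

**Step 1: the term with $UF$.** The purpose is to see that $UF-F$ is $p^2$ times a second derivative, so that the constant term gains a factor $n$. We claim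
$$UF=F+p^2\theta^2J,\qquad J\in\mathbb Z_{(p)}[[q]].$$
For $\chi(p)=1$ this is (6): take as coefficient of $q^N$ in $J$, $N\ge1$, the number $f_m/m^2$, where $m=N/p^{v_p(N)}$ is prime to $p$. For $p=7$, write $e'(N)=N^2\sum_{\delta\mid N}\chi(\delta)\delta^{-2}$, where only $\delta$ prime to $7$ count; by (7) take $J=-6\sum_{N\ge1}\big(\sum_{\delta\mid N}\chi(\delta)\delta^{-2}\big)q^N$. By (2), $CT$ kills $\theta$-derivatives, and $\theta(x^{-n})=-nAx^{-n}$, so
$$CT[\theta^2J\,x^{-n}]=-CT[\theta J\cdot\theta(x^{-n})]=n\,CT[\theta J\,A\,x^{-n}].$$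
Hence
$$CT[F\,x(q^p)^{-n}]=CT[(UF)x^{-n}]\equiv c(n)\pmod{p^2n\,\mathbb Z_{(p)}}.\tag{28}$$

**Step 2: the term with $u$.** We have $c(np)=CT[F\,x(q^p)^{-n}(1+pu)^{-n}]$, and for $i\ge1$
$$\binom{-n}ip^i=-\frac{n\,p^i}i\binom{-n-1}{i-1}.\tag{29}$$

*$p$ odd.* For $i\ge2$ we have $i-v_p(i)\ge2$: for $i=2$ because $v_p(2)=0$, for $i\ge3$ because $v_p(i)\le\log_3i\le i-2$. So by (29) all terms with $i\ge2$ are divisible by $p^2n$ in $\mathbb Z_{(p)}$, and $(1+pu)^{-n}\equiv1-pnu\pmod{p^2n}$. The hypotheses of Lemma 2 were verified in Sections 4 and 5, so $CT[Fu\,x(q^p)^{-n}]\equiv0\pmod p$. With (28), $c(np)\equiv c(n)\pmod{p^2n\,\mathbb Z_{(p)}}$.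

*$p=2$.* If $n$ is odd, the claim is Theorem A. Let $n$ be even. For $i\ge3$, $i-v_2(i)\ge2$: the values for $i=3,4$ are $3,2$, and for $i\ge5$ we have $v_2(i)\le\log_2i\le i-2$. So the terms with $i\ge3$ are divisible by $4n$. The term $i=2$ is $\frac{n(n+1)}2\cdot4u^2=2n(n+1)u^2\equiv2nu^2\equiv-2nu^2\pmod{4n}$, as $n$ is even. So
$$(1+2u)^{-n}\equiv1-2n(u+u^2)\pmod{4n\,\mathbb Z_{(2)}}.$$
Modulo $2$ we have $z\equiv1$, $u\equiv x$ by (25), $F=zA$ and $x(q^2)\equiv x^2$. So by (4), $CT[F(u+u^2)x(q^2)^{-n}]\equiv[x^{2n}](x+x^2)=0$, because $2n\ge4$. With (28), $c(2n)\equiv c(n)\pmod{4n\,\mathbb Z_{(2)}}$.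

In all cases $c(np)\equiv c(n)\pmod{p^{2+v_p(n)}}$ for $n\ge1$. Replacing $n$ by $np^{r-1}$ gives a modulus $p^{2+v_p(n)+r-1}$, which is divisible by $p^{r+1}$; so $c(np^r)\equiv c(np^{r-1})\pmod{p^{r+1}}$ for $n\ge1$, and this is trivial for $n=0$. Part 1 is proved. (An example: $c(4)-c(2)=5984=2^5\cdot187$, while part 1 promises $2^3$.)

**Step 3: $p^2$ is not $p^3$.** From the table in Section 1, $c(2)-c(1)=20$ is not divisible by $8$. And $c(7)-c(1)=7^2\cdot1067422$ with $1067422=7\cdot152488+6$, so it is not divisible by $7^3$. This is part 3, and Theorem B is proved. $\blacksquare$
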